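# Why an algebraic differential equation forces periodic Taylor data when the derivatives at $0$ take finitely many values

## 1. Finitely many derivatives at the origin, algebraic differential equations, and congruences

Throughout, $D=d/dz$, and a power series is written $v=\sum_{n\ge 0}v_n z^n/n!$, so that $v_n$ is its $n$-th derivative at $0$. We put $v_n=0$ for $n<0$. With this normalization $D$ is the shift: $(Dv)_n=v_{n+1}$ for $n\ge 0$.

**Definition 1 (the family $F_S$).** For a finite set $S\subset\mathbb C$, $F_S$ is the set of analytic functions $f=\sum a_nz^n/n!$ with $a_n=f^{(n)}(0)\in S$ for every $n\ge 0$.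

If $|s|\le B$ for all $s\in S$, then $|f(z)|\le Be^{|z|}$, so each $f\in F_S$ is entire of exponential type. Since $D$ shifts the sequence $(a_n)$, the family is closed under differentiation. Example: $\cos z\in F_S$ for $S=\{-1,0,1\}$, with sequence $1,0,-1,0,1,0,-1,0,\dots$. Also $\sum_k z^{2^k}/(2^k)!$ is in $F_{\{0,1\}}$. In fact $F_S$ is in bijection with the sequences in $S$.

**Definition 2 (algebraic differential equation).** An algebraic differential equation with constant coefficients is an identity $P(f,f',\dots,f^{(k)})=0$, where $P\in\mathbb C[y_0,\dots,y_k]$ is a nonzero polynomial. We then say that $P$ annihilates $f$.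

Example: $P=y_0^2+y_1^2-1$ annihilates $\cos z$.

**Definition 3 (eventual periodicity).** A sequence $(a_n)$ is eventually periodic if there are $\alpha\ge 0$, $h\ge 1$ with $a_{m+h}=a_m$ for all $m\ge\alpha$.

Since $(f^{(m)})_r=a_{m+r}$, this says exactly that $f^{(\alpha+h)}=f^{(\alpha)}$. So "$f^{(m)}=f^{(n)}$ for some $m\ne n$" and "$(a_n)$ is eventually periodic" are the same property. Example: $z^2+\cos z$ has the sequence $1,0,1,0,1,0,-1,0,1,\dots$, periodic of period $4$ from $\alpha=3$ on.

**Definition 4 (the ring $H(R)$).** For a subring $R$ of a field of characteristic $0$, $H(R)$ is the set of series $\sum b_nz^n/n!$ with all $b_n\in R$.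

Because
$$\Bigl(\sum b_n\frac{z^n}{n!}\Bigr)\Bigl(\sum c_n\frac{z^n}{n!}\Bigr)=\sum_n\Bigl(\sum_{j=0}^n\binom nj b_jc_{n-j}\Bigr)\frac{z^n}{n!},\tag{1}$$
$H(R)$ is a ring, and it is closed under $D$. Example: $e^z$ and $1/(1-z)=\sum n!\,z^n/n!$ both lie in $H(\mathbb Z)$, although $e^z\notin\mathbb Z[[z]]$.

**Definition 5 (congruences in a number field).** Let $K$ be a number field of degree $d$ with ring of integers $\mathcal O_K$. For each rational prime $p$ we fix once and for all a prime ideal $\mathfrak p_p$ of $\mathcal O_K$ containing $p$. Its valuation ring $O_p\subset K$ consists of the elements with $\mathfrak p_p$-valuation $\ge 0$. For $u\in K$, "$\mathfrak p_p\mid u$" means that $u$ has positive valuation, and $u\equiv v \pmod{\mathfrak p_p}$ means $\mathfrak p_p\mid u-v$.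

Example: in $K=\mathbb Q(i)$ with $p=5$ take $\mathfrak p_5=(2+i)$. Then $i\equiv-2\pmod{\mathfrak p_5}$, so $2-i\equiv 4$ is a unit at $\mathfrak p_5$ although its norm is $5$. Also $1/3\in O_5$ and $1/5\notin O_5$.

Four textbook facts will be used.

* A nonzero $u\in K$ has nonzero valuation at only finitely many primes. Hence $u$ is a unit of $O_p$ for all but finitely many $p$.
* If $0\ne u\in\mathcal O_K$, the norm $N_{K/\mathbb Q}(u)$ is a nonzero integer, and $N_{K/\mathbb Q}(u)/u\in\mathcal O_K$, since it lies in $K$ and is a product of conjugates of $u$. So if $\mathfrak p_p\mid u$, then $N_{K/\mathbb Q}(u)\in\mathfrak p_p\cap\mathbb Z=p\mathbb Z$.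
* Zariski's lemma: a field that is finitely generated as a $\mathbb Q$-algebra is a number field.
* Chebyshev's bound: there are $c_1>0$ and $t_0$ such that $(t,2t]$ contains at least $c_1t/\log t$ primes for every real $t\ge t_0$.

## 2. Must an algebraic differential equation force periodicity?

Suppose $f\in F_S$ satisfies a *linear* differential equation with constant coefficients. Then $(a_n)$ is eventually periodic (we check this in Section 3), and the source of the problem records the same conclusion for linear equations with polynomial coefficients. What happens for nonlinear equations? Conjecture 4.1 of the paper "Functions whose derivatives at one point form a finite set" says that for $|S|>1$ a solution in $F_S$ of an algebraic differential equation with constant coefficients satisfies $f^{(m)}=f^{(n)}$ for some $m\ne n$. The conjecture is true.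

**Theorem 1.** Let $S\subset\mathbb C$ be finite, $f=\sum_{n\ge0}a_nz^n/n!$ with all $a_n\in S$, and suppose $P(f,f',\dots,f^{(k)})=0$ for some nonzero $P\in\mathbb C[y_0,\dots,y_k]$. Then there are $\alpha\ge0$, $h\ge1$ with $a_{m+h}=a_m$ for all $m\ge\alpha$, i.e. $f^{(\alpha+h)}=f^{(\alpha)}$.

Section 10 gives a converse and a classification (Theorem 2).

Finiteness of $S$ cannot be relaxed to "compact", "bounded" or "discrete". The function $e^{z/2}$ satisfies $2f'=f$ and has derivatives $2^{-n}$ at $0$, lying in the compact countable set $\{2^{-n}\}\cup\{0\}$; the function $e^{2z}$ satisfies $f'=2f$ and has derivatives $2^n$, a discrete set of integers. In both cases the $a_n$ are pairwise distinct, so $f^{(m)}\ne f^{(n)}$ whenever $m\ne n$.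

## 3. Linear equations, two solvable nonlinear ones, and unbounded memory

**Linear equations.** Let $\sum_{i=0}^k c_if^{(i)}=\text{const}$ with $c_k\ne0$. Differentiating once removes the constant, so assume it is $0$. If $k=0$ then $f=0$. Otherwise the $n$-th coefficient reads
$$a_{n+k}=-\sum_{i<k}\frac{c_i}{c_k}\,a_{n+i}.$$
The block $(a_n,\dots,a_{n+k-1})$ lies in the finite set $S^k$ and determines the next block. Some block repeats, and from then on the sequence is periodic.

**Two nonlinear equations.** If $ff''=(f')^2$ and $f\ne0$, then $(f'/f)'=0$ where $f\neq 0$, so $f=Ce^{\lambda z}$ and $a_n=C\lambda^n$. With finitely many values and $C\lambda\neq 0$, two powers of $\lambda$ agree, so $\lambda$ is a root of unity and the sequence is periodic. If $f^2+(f')^2=1$, differentiation gives $2f'(f+f'')=0$, so $f$ is constant or $f''=-f$. These cases worked because we could solve the equation.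

**Where the pigeonhole on blocks stops.** Take $f''=f^2$. By (1),
$$a_{n+2}=\sum_{j=0}^n\binom nj a_ja_{n-j}.$$
This formula uses the whole prefix $a_0,\dots,a_n$, and its coefficients depend on $n$. The "state" is now an element of $S^{n+1}$, a set that grows with $n$, and the pigeonhole has nothing to act on. Reducing modulo one fixed prime does not help: the memory is still the whole prefix.

## 4. The operator $D^p$ modulo $p$, tried on $f''=f^2$

What restores a finite state is that modulo a prime $p$ the operator $D^p$ is a derivation. In
$$D^p(gu)=\sum_{i=0}^p\binom pi D^ig\;D^{p-i}u$$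
all middle binomials are divisible by $p$, so $D^p(gu)\equiv g\,D^pu+u\,D^pg$. For instance, with $p=3$ and $g=u=e^z$: $D^3e^{2z}=8e^{2z}\equiv2e^{2z}\pmod 3$.

Apply $D^p$ to $f''=f^2$, assuming for this section that $S\subset\mathbb Z$. Modulo $p$ we get $D^2(f^{(p)})\equiv 2f\cdot f^{(p)}$: the function $v=f^{(p)}$ satisfies modulo $p$ the *linearized* equation $v''=2fv$. On coefficients,
$$a_{p+n+2}\equiv 2\sum_{j=0}^n\binom nj a_j\,a_{p+n-j}\pmod p .$$
The recursion still remembers everything, but only back to index $p$. Its coefficients do not depend on $p$, and its initial data is the pair $(a_p,a_{p+1})$, one of at most $|S|^2$ pairs.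

This finishes the example. For $c\in S^2$ let $g^c$ be the integer sequence with $g^c_0=c_0$, $g^c_1=c_1$, $g^c_{n+2}=2\sum_j\binom nj a_jg^c_{n-j}$. With $c(p)=(a_p,a_{p+1})$ we have $a_{p+M}\equiv g^{c(p)}_M\pmod p$ for all $M$. Suppose $c=c(p)$ for infinitely many $p$. For each fixed $M$ some $s\in S$ satisfies $g^c_M\equiv s$ modulo infinitely many primes, so $g^c_M=s\in S$. For such $c$ and $p$ larger than all differences of elements of $S$, both $a_{p+M}$ and $g^c_M$ lie in $S$ and are congruent, hence equal, for all $M$. Take two such primes $p<p'$ with the same $c$: then $a_{p+M}=g^c_M=a_{p'+M}$ for all $M\ge0$, and $h=p'-p$ is a period from index $p$ on.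

**What this special case hides.** The coefficient in front of $a_{p+n+2}$ was $1$. For a general equation it is a polynomial $q(n)$, and when $q(n)\equiv0\pmod p$ the recursion does not determine the next term. Take $f=\cos z$ and $P=y_0^2+y_1^2-1$. Here $\partial P/\partial y_0(f,f')=2\cos z$ and $\partial P/\partial y_1(f,f')=-2\sin z$, so the linearized operator is $Lv=2\cos z\cdot v-2\sin z\cdot v'$, with
$$(Lv)_n=2(1-n)v_n+\sum_{s\ge1}2(-1)^s\left[\binom n{2s}-\binom n{2s+1}\right]v_{n-2s}.$$
So $q(n)=2(1-n)$, and modulo $p$ the recursion for $a_{p+n}$ gives no information at $n=p+1$. No single prime can therefore control its whole tail. We shall compare many primes, using that for a given $n$ only few primes divide $q(n)$. (In this example $Lv=0$ means $\cos z\cdot v=\sin z\cdot v'$, that is $v=C\sin z$; and indeed $f^{(p)}=\mp\sin z$ for odd $p$, with only two classes of initial data.)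

The rest of the proof has four parts: set up the linearized recursion over a number field (Sections 5 and 6); show that $(a_{p+M})_M$ follows one of finitely many fixed sequences until an index where $q$ vanishes modulo $\mathfrak p_p$ (Section 7); find a short period on a long interval (Section 8); show that this period cannot break (Section 9).

## 5. The linearized operator and specialization to a number field

**Step 1: a linearization that is not zero.** We need an annihilating polynomial whose linearization along $f$ does not vanish. Among all nonzero constant-coefficient polynomials annihilating $f$ choose $P$ of minimal total degree. It is not constant, so some $\partial P/\partial y_i$ is a nonzero polynomial. Its degree is smaller, so it does not annihilate $f$. Put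
$$A_i=\frac{\partial P}{\partial y_i}(f,\dots,f^{(k)})=\sum_jA_{i,j}\frac{z^j}{j!},\qquad\text{some } A_{i_0,j_0}\ne0.\tag{2}$$
Minimality is used only to obtain (2).

**Step 2: from $\mathbb C$ to a number field.** We want to reduce modulo primes, so we need algebraic numbers. Let $R=\mathbb Z[S,\text{coefficients of }P]$. Since $H(R)$ is a ring closed under $D$ that contains $f$ and the coefficients of $P$, all $A_{i,j}\in R$. Let
$$R'=\mathbb Q\bigl[R,\;A_{i_0,j_0}^{-1},\;(s-s')^{-1}\ (s\ne s'\in S)\bigr]\subset\mathbb C ,$$
a nonzero finitely generated $\mathbb Q$-algebra. Dividing by a maximal ideal gives a field finitely generated as a $\mathbb Q$-algebra, a number field $K$ by Zariski's lemma. So we have a ring homomorphism $\varphi:R'\to K$.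

Applied to coefficients, $\varphi$ gives a ring homomorphism $H(R)\to H(K)$ commuting with $D$, by (1). Hence $f^\varphi=\sum\varphi(a_n)z^n/n!$ satisfies $P^\varphi(f^\varphi,(f^\varphi)',\dots)=0$, and $\frac{\partial P^\varphi}{\partial y_i}(f^\varphi,\dots)=A_i^\varphi$. Since $A_{i_0,j_0}$ is invertible in $R'$, its image is nonzero, so $A^\varphi_{i_0}\ne0$; in particular $P^\varphi\neq 0$. Since each $s-s'$ is invertible, $\varphi$ is injective on $S$. So $(\varphi(a_n))$ is eventually periodic if and only if $(a_n)$ is, with the same $\alpha$ and $h$.

Example: for $f=\pi\cos z$ and $P=y_0^2+y_1^2-\pi^2$, the homomorphism $\mathbb Q[\pi,\pi^{-1}]\to\mathbb Q$ with $\pi\mapsto1$ replaces $f$ by $\cos z$.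

From now on $S\subset K$ and $P\in K[y_0,\dots,y_k]$, where $K$ is a number field of degree $d$, and not all $A_i$ vanish.

**Step 3: the recursion attached to $L$.** We write $L=\sum_{i=0}^kA_iD^i$ on coefficients and find its leading term. For any $v$, formula (1) gives $(Lv)_n=\sum_i\sum_{j=0}^n\binom nj A_{i,j}v_{n-j+i}$. Collecting terms with $i-j=t$,
$$(Lv)_n=\sum_{t\le k}Q_t(n)\,v_{n+t},\qquad Q_t(n)=\sum_{i=\max(t,0)}^{k}\binom n{i-t}A_{i,i-t}.\tag{3}$$
If $n+t<0$, then $i-t>n$ for every $i\ge0$, so all the binomials vanish and $Q_t(n)=0$; for each $n\ge0$ the sum is finite. Each $Q_t$ is a polynomial in $n$. The polynomials $\binom nj$, $j\ge0$, are linearly independent, and for fixed $t$ the indices $i-t$ are distinct. So $Q_t\equiv0$ exactly when $A_{i,i-t}=0$ for all $i$ in the sum. By (2), $Q_{i_0-j_0}\not\equiv0$. Let $\tau\le k$ be the largest $t$ with $Q_t\not\equiv0$ (it may be negative), and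
$$q:=Q_\tau,\qquad e:=\deg q .$$
Fix $N_0\ge0$ with $q(n)\ne0$ for all integers $n\ge N_0$, and put $M_0=\max(0,N_0+\tau)$. If $M\ge M_0$, then $M-\tau\ge N_0\ge0$.

In the example $\cos z$ of Section 4: $\tau=0$, $q(n)=2(1-n)$, and we may take $N_0=M_0=2$.

## 6. The recursion modulo $\mathfrak p_p$ and the rarity of its zeros

By the first fact in Section 1 there is $p_1$ such that for all primes $p\ge p_1$ the elements of $S$, the coefficients of $P$ and the coefficients of the polynomial $q$ lie in $O_p$, and distinct elements of $S$ are incongruent modulo $\mathfrak p_p$. Then $A_{i,j}\in O_p$, and $Q_t(n)\in O_p$ for integers $n\ge0$ because binomials are integers. All primes below are $\ge p_1$.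

**Lemma 1.** For $p\ge p_1$ and all $M\ge M_0$,
$$q(M-\tau)\,a_{p+M}\equiv-\sum_{t<\tau}Q_t(M-\tau)\,a_{p+M-\tau+t}\pmod{\mathfrak p_p},\tag{4}$$
where terms with $M-\tau+t<0$ are omitted.

*Proof.* For $g,u\in H(O_p)$ the middle terms of the Leibniz formula for $D^p(gu)$ lie in the ideal $pH(O_p)$, so
$$D^p(gu)\equiv g\,D^pu+u\,D^pg\pmod{pH(O_p)}.$$
Moreover $D^p$ is additive, maps $pH(O_p)$ to itself, and kills constants. So it induces on $H(O_p)/pH(O_p)$ a derivation vanishing on constants. Such a derivation obeys the chain rule for polynomials with coefficients in $O_p$: apply the Leibniz rule to each monomial and add. Since $D^p$ commutes with $D^i$,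
$$0=D^pP(f,\dots,f^{(k)})\equiv\sum_iA_i\,D^p(D^if)=\sum_iA_iD^i(D^pf)=L(f^{(p)})\pmod{pH(O_p)}.$$
Take the coefficient of index $n=M-\tau\ge0$, using (3) with $v=f^{(p)}$, so $v_r=a_{p+r}$ for $r\ge0$. Terms with $n+t<0$ have $Q_t(n)=0$, terms with $t>\tau$ have $Q_t\equiv0$, and the term $t=\tau$ is $q(M-\tau)a_{p+M}$. As $pO_p$ lies in the maximal ideal of $O_p$, this is (4). $\square$

**Lemma 2.** With $\delta=de+1$ there is $Y_0$ such that for all real $y\ge Y_0$ and all integers $n$ with $N_0\le n\le3y$,
$$\#\{p\ge y:\ \mathfrak p_p\mid q(n)\}\le\delta .$$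

*Proof.* Choose an integer $b\ge1$ such that $bq$ has coefficients in $\mathcal O_K$; then $bq(n)\in\mathcal O_K$ for integers $n$. For $n\ge N_0$ it is nonzero, so $|N_{K/\mathbb Q}(bq(n))|$ is a positive integer. It is the absolute value of a product of $d$ conjugates, each at most a constant times $(1+n)^e$, so it is at most
$$C(1+n)^{de}\le C(1+3y)^{de}\le y^{de+1}$$
for $y$ large. If $\mathfrak p_p\mid q(n)$, then $\mathfrak p_p\mid bq(n)$, so $p$ divides this integer. If there are $m$ such primes $p\ge y$, their product divides it, so $y^m\le y^{de+1}$ and $m\le de+1$. $\square$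

Three features of Lemma 2 matter: the bound $\delta$ does not depend on $n$ or $y$; it holds for $n$ as large as $3y$; it counts only primes $\ge y$. A single prime may still divide $q(n)$ for a small $n$: if $q(n)=n^2+1$, the prime $101$ divides $q(10)$.

## 7. Finitely many sequences that every $(a_{p+M})_M$ follows

For $c=(c_0,\dots,c_{M_0-1})\in S^{M_0}$ define a sequence $g^c=(g^c_M)_{M\ge0}$ in $K$ by $g^c_M=c_M$ for $M<M_0$ and
$$q(M-\tau)\,g^c_M=-\sum_{t<\tau}Q_t(M-\tau)\,g^c_{M-\tau+t}\qquad(M\ge M_0),\tag{5}$$
with $g^c_r=0$ for $r<0$. This is legitimate because $q(M-\tau)\ne0$ and the right side involves only indices below $M$. The *class* of a prime $p$ is $c(p)=(a_p,\dots,a_{p+M_0-1})$. There are at most $J:=|S|^{M_0}$ classes (one empty class if $M_0=0$). Choose $p_0\ge p_1$ such that each $p\ge p_0$ lies in a class containing infinitely many primes; only finitely many primes lie in the other classes.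

**Lemma 3.** If $c$ is the class of infinitely many primes, then $g^c_M\in S$ for all $M$.

*Proof.* Fix $M$. For all but finitely many primes $p$ of class $c$, the finitely many nonzero numbers $q(n)$ with $N_0\le n\le M-\tau$ are units at $\mathfrak p_p$. For such $p$ we show by induction on $r\le M$ that $g^c_r\in O_p$ and $a_{p+r}\equiv g^c_r\pmod{\mathfrak p_p}$. For $r<M_0$ the two are equal. For $r\ge M_0$ compare (4) and (5) at index $r$: the right sides are congruent by induction, and dividing by the unit $q(r-\tau)$ gives the claim. Since $a_{p+M}\in S$ and $S$ is finite, some $s\in S$ satisfies $g^c_M\equiv s\pmod{\mathfrak p_p}$ for infinitely many $p$. A nonzero element of $K$ has positive valuation at only finitely many primes, so $g^c_M=s$. $\square$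

For $p\ge p_0$ let $M^*(p)\in\mathbb N\cup\{\infty\}$ be the least $M$ with $a_{p+M}\ne g^{c(p)}_M$. By definition of the class, $M^*(p)\ge M_0$.

**Lemma 4.** If $p\ge p_0$ and $M^*=M^*(p)<\infty$, then $M^*-\tau\ge N_0$ and $\mathfrak p_p\mid q(M^*-\tau)$.

*Proof.* The inequality follows from $M^*\ge M_0$. Let $g=g^{c(p)}$. Since $a_{p+r}=g_r$ for $r<M^*$, the right sides of (4) and (5) at $M=M^*$ agree, so
$$q(M^*-\tau)\,(a_{p+M^*}-g_{M^*})\equiv0\pmod{\mathfrak p_p}.$$
If $q(M^*-\tau)$ were a unit at $\mathfrak p_p$, then $a_{p+M^*}\equiv g_{M^*}$. By Lemma 3 both lie in $S$, whose distinct elements are incongruent, so they would be equal, contrary to the choice of $M^*$. $\square$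

If $q$ is a nonzero constant, then $q$ is a unit at $\mathfrak p_p$ for $p$ large, so $M^*(p)=\infty$, and two large primes of the same class finish the proof as in Section 4. In general $M^*(p)$ may be finite, and we argue by counting primes.

## 8. A period of length $O(\log x)$ on an interval of length about $x/\log x$

Let $x$ be a large real number. How large depends only on the data fixed so far: $K,S,P,q,\tau,N_0,p_0,Y_0,t_0,c_1$. Put
$$c_2=\frac{c_1}{4\delta},\qquad w=\Bigl\lfloor\frac{c_2x}{\log x}\Bigr\rfloor,\qquad C_3=\frac{16(J+1)}{c_1}.$$
We require $x\ge\max(3,p_0,t_0,2Y_0)$, $\frac{c_2x}{2\log x}\le w\le x$, $w\geq 1$, $w+|\tau|\le3x$, $\delta(|\tau|+1)\le\frac{c_1x}{4\log x}$, $C_3\log x+|\tau|\le x$ and $|\tau|+1\le x/2$, and two more lower bounds on $x$ stated where they are used.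

**Step 1: most primes follow their sequence for $w$ steps.** Call a prime $p\in(x,2x]$ bad if $M^*(p)\le w$, good otherwise. By Lemma 4 a bad $p$ satisfies $\mathfrak p_p\mid q(n)$ for some integer $n\in[N_0,w+|\tau|]$. There are at most $w+|\tau|+1$ such $n$, and Lemma 2 with $y=x$ allows at most $\delta$ primes for each. So there are at most
$$\delta w+\delta(|\tau|+1)\le\frac{c_1x}{4\log x}+\frac{c_1x}{4\log x}=\frac{c_1x}{2\log x}$$
bad primes. By Chebyshev's bound at least $\frac{c_1x}{2\log x}$ primes in $(x,2x]$ are good.

**Step 2: many good primes in one short interval.** We want good primes close together compared with $w$. Cut $(x,2x]$ into at most $x/w+1\le2x/w$ half-open intervals of length at most $w$. One of them, $B$, contains $G$ good primes with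
$$G\ge\frac{c_1x}{2\log x}\cdot\frac{w}{2x}=\frac{c_1w}{4\log x}\ge c_3\frac{x}{\log^2x},\qquad c_3=\frac{c_1c_2}{8}.$$

**Step 3: two of them close together and of the same class.** List the good primes of $B$ in increasing order, and divide the first $\lfloor G/2\rfloor$ of them into disjoint groups of $J+1$ consecutive ones, discarding a remainder. For $G\ge4J+6$, which holds for $x$ large, the number of groups is at least
$$\frac{\lfloor G/2\rfloor}{J+1}-1\ge\frac{(G-1)/2}{J+1}-1\ge\frac G{4(J+1)}.$$
The spans (last minus first prime) of the groups add up to at most $w$, so some group has span at most $\frac{4(J+1)w}{G}\le\frac{16(J+1)}{c_1}\log x=C_3\log x$. Among its $J+1$ primes two, $p<p'$, have the same class $c$. Put $h=p'-p$, so $1\le h\le C_3\log x$. Both are good, so $a_{p+M}=g^c_M=a_{p'+M}$ for $0\le M\le w$; that is,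
$$a_m=a_{m+h}\qquad(p\le m\le p+w).\tag{6}$$

**Step 4: the interval still contains many primes.** The at least $G/2$ good primes of $B$ outside the first half exceed $p'$. As $B$ has length at most $w$, they are all $\le p+w$. So $[p,p+w+h]$ contains at least $G/2$ primes.

## 9. A break in the period would be seen by too few primes

Put $\alpha=p>x$, with $p$ and $h$ from Section 8. We claim $a_{m+h}=a_m$ for all $m\ge\alpha$.

The relation (6) cannot simply be continued by the recursion, which may stall. Instead, we look at the first break from every prime $\ell$ between roughly half of its position and the position itself. Each such $\ell$ begins a stretch $(a_{\ell+r})_r$ that follows one of at most $J$ sequences $g^c$ until $q$ vanishes modulo $\mathfrak p_\ell$. We show that the break restricts $\ell$ to a set of size $O(\log x)$, whereas there are at least a constant times $x/\log^2x$ such primes.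

Suppose the claim fails. Let $\beta$ be the maximal integer such that $a_m=a_{m+h}$ whenever $\alpha\le m$ and $m+h\le\beta$. By (6) and maximality,
$$\beta\ge\alpha+w+h,\qquad a_{\beta+1}\ne a_{\beta+1-h}.\tag{7}$$
Let $\Lambda$ be the set of primes in $[\max(\alpha,\beta/2),\beta]$.

**Step 1: $\Lambda$ is large.** If $\beta\le2\alpha$, then $\Lambda$ contains all primes of $[\alpha,\alpha+w+h]$, so $|\Lambda|\ge G/2\ge\frac{c_3}2\frac x{\log^2x}$. If $\beta>2\alpha$, then $\beta/2>\alpha>x\ge t_0$. Chebyshev's bound on $(\beta/2,\beta]$, and the fact that $t/\log t$ increases for $t\ge e$, give $|\Lambda|\ge c_1\frac{x}{\log x}\ge c_1\frac{x}{\log^2x}$. In both cases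
$$|\Lambda|\ge c'\,\frac{x}{\log^2x},\qquad c'=\min(c_3/2,\,c_1).\tag{8}$$

**Step 2: $\Lambda$ is small.** For a class $c$ let $\nu(c)$ be the least $r\ge h$ with $g^c_r\ne g^c_{r-h}$, if it exists. As $h$ is fixed, $\nu(c)$ depends only on $c$. Let $\ell\in\Lambda$, $g=g^{c(\ell)}$, $M^*=M^*(\ell)$; note $\ell\ge\alpha>p_0$. We apply Lemma 2 with $y=\beta/2$. This is allowed since $\beta/2>x/2\ge Y_0$, every $\ell\in\Lambda$ is $\ge\beta/2$, and the arguments of $q$ will be checked to lie in $[N_0,3\beta/2]$. Five cases cover all $\ell$.

*Case 0: $\beta+1-\ell<h$.* Then $\ell$ is one of the integers $\beta+2-h,\dots,\beta$. At most $h$ such $\ell$. From here on $\beta+1-\ell\ge h$.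

*Case 1: $M^*<h$.* By Lemma 4, $\mathfrak p_\ell\mid q(n)$ for some integer $n\in[N_0,h+|\tau|]$, and $h+|\tau|\le C_3\log x+|\tau|\le x\le3\beta/2$. By Lemma 2, at most $\delta(h+|\tau|+1)$ such $\ell$.

*Case 2: $h\le M^*\le\beta-\ell$.* The sequence $(a_n)$ leaves $g$ before the break. For $r<M^*$ we have $g_r=a_{\ell+r}$ with $\alpha\le\ell+r\le\beta$. So for $h\le r<M^*$ the definition of $\beta$ gives $g_r=a_{\ell+r}=a_{\ell+r-h}=g_{r-h}$. At $M^*$, since $\ell+M^*\le\beta$,
$$g_{M^*}\ne a_{\ell+M^*}=a_{\ell+M^*-h}=g_{M^*-h}.$$
Hence $M^*=\nu(c(\ell))$: the moment of departure is determined by the class. By Lemma 4, $\mathfrak p_\ell\mid q(\nu(c(\ell))-\tau)$ with $\nu(c(\ell))-\tau\ge N_0$, and $\nu(c(\ell))\le\beta-\ell\le\beta/2$, so the argument is at most $\beta/2+|\tau|\le3\beta/2$. For each class this is one fixed number, so Lemma 2 gives at most $\delta$ primes per class. At most $J\delta$ such $\ell$.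

*Case 3: $M^*=\beta+1-\ell$.* By Lemma 4, $\mathfrak p_\ell\mid q(\beta+1-\ell-\tau)$. Here the argument moves with $\ell$, but it moves by $\ell$ itself. Since $q$ has coefficients in $O_\ell$,
$$q(\beta+1-\ell-\tau)\equiv q(\beta+1-\tau)\pmod{\mathfrak p_\ell},$$
so $\mathfrak p_\ell\mid q(\beta+1-\tau)$, one number independent of $\ell$. Its argument satisfies $\beta+1-\tau\ge\beta+1-\ell-\tau\ge N_0$, and $\beta+1-\tau\le\beta+1+|\tau|\le3\beta/2$ because $|\tau|+1\le x/2\le\beta/2$. At most $\delta$ such $\ell$.

*Case 4: $M^*>\beta+1-\ell$* (including $M^*=\infty$). Now $g$ itself sees the break. We have $g_r=a_{\ell+r}$ for all $r\le\beta+1-\ell$. So $g_r=g_{r-h}$ for $h\le r\le\beta-\ell$, while by (7)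
$$g_{\beta+1-\ell}=a_{\beta+1}\ne a_{\beta+1-h}=g_{\beta+1-\ell-h}.$$
As $\beta+1-\ell\ge h$, this says $\nu(c(\ell))=\beta+1-\ell$. So $\ell=\beta+1-\nu(c(\ell))$ is determined by its class. At most $J$ such $\ell$.

**Step 3: the contradiction.** Adding up, and using $h\le C_3\log x$ and $\log x\ge1$,
$$|\Lambda|\le h+\delta(h+|\tau|+1)+J\delta+\delta+J\le C_4\log x,\qquad C_4=(1+\delta)C_3+\delta(|\tau|+2)+J\delta+J .$$
Neither this bound nor (8) involves $\beta$, and $C_4$, $c'$ do not depend on $x$. We require, as the last condition on $x$, that $c'x/\log^2x>C_4\log x$; then the bound contradicts (8). Hence $a_{m+h}=a_m$ for all $m\ge\alpha$, i.e. $f^{(\alpha+h)}=f^{(\alpha)}$. This proves Theorem 1. $\blacksquare$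

**Remark.** Convergence was never used, and $\mathbb C$ entered only as a field of characteristic $0$ containing $R'$. So Theorem 1 and its proof hold verbatim for formal power series over any field of characteristic $0$.

## 10. Converse, classification, and hypertranscendental elements of $F_S$

**Theorem 2.** Let $S\subset\mathbb C$ be finite and $f=\sum a_nz^n/n!\in F_S$. The following are equivalent.

1. $f$ satisfies a nontrivial algebraic differential equation with constant coefficients.
2. $f$ satisfies a nontrivial algebraic differential equation whose coefficients are meromorphic functions on some connected neighborhood $U$ of $0$, each of which satisfies a nontrivial algebraic differential equation with constant coefficients (e.g. polynomials, algebraic, elementary, Bessel or elliptic functions).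
3. $f^{(m)}=f^{(n)}$ for some $m\ne n$.
4. $f(z)=r(z)+\sum_{\zeta^h=1}c_\zeta e^{\zeta z}$ for some $h\ge1$, a polynomial $r$ and constants $c_\zeta$.
5. $\sum a_nx^n$ is a rational function of $x$.

Consequently, all but countably many elements of the uncountable set $F_S$ ($|S|>1$) are hypertranscendental, even over the field of differentially algebraic functions in the sense of (2), that is, they satisfy no equation as in (2). For example, $\sum_kz^{2^k}/(2^k)!$ and $\sum_{p\text{ prime}}z^p/p!$ are hypertranscendental.

The examples in (2) are meant for functions of these kinds that are meromorphic near $0$. They will be checked after the auxiliary fact below.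

**Step 1: (1)⇒(3)⇒(4)⇒(5)⇒(3).** We go around the concrete conditions. (1)⇒(3) is Theorem 1.

(3)⇒(4): let $m<n$. Then $f$ solves the linear equation with characteristic polynomial $\lambda^m(\lambda^{n-m}-1)$. The root $0$ of multiplicity $m$ contributes a polynomial. The other roots are the $(n-m)$-th roots of unity, all simple, and contribute terms $c_\zeta e^{\zeta z}$. Take $h=n-m$.

(4)⇒(5): the polynomial $r$ changes only finitely many $a_n$, and $c_\zeta e^{\zeta z}$ contributes $c_\zeta\zeta^n$ to $a_n$. So $\sum a_nx^n$ is a polynomial plus $\sum_\zeta c_\zeta/(1-\zeta x)$.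

(5)⇒(3): multiplying by a denominator nonvanishing at $0$ shows that for large $n$ we have $a_{n+r}=\sum_{i<r}\gamma_ia_{n+i}$ with fixed $r$ and $\gamma_i$. If $r=0$, then $a_n=0$ for large $n$. Otherwise the block $(a_n,\dots,a_{n+r-1})$ lies in the finite set $S^r$ and determines the next one, so $(a_n)$ is eventually periodic, as in Section 3.

**Step 2: (3)⇒(1)⇒(2).** If $f^{(m)}=f^{(n)}$ with $m\ne n$, the nonzero polynomial $y_m-y_n$ annihilates $f$. And (1) is the case of (2) with constant coefficients: constants satisfy $u'=0$.

**Step 3: an auxiliary fact on transcendence degree.** This is the tool for (2)⇒(1). We work in the field of meromorphic functions on $U$. Let $E\supseteq\mathbb C$ be a subfield closed under $D$, and let $u$ satisfy a nontrivial algebraic differential equation over $E$. *Then $E(u,u',\dots)$ has finite transcendence degree over $E$.*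

To see this, choose a nonzero $Q\in E[y_0,\dots,y_k]$ annihilating $u$ with $k$ minimal, and then of minimal degree in $y_k$. This degree is positive: otherwise $Q$ would involve only $y_0,\dots,y_{k-1}$, against the minimality of $k$, or, if $k=0$, would be a nonzero element of $E$, which annihilates nothing. So $\partial Q/\partial y_k$ is nonzero of smaller degree in $y_k$, and by minimality $s=\frac{\partial Q}{\partial y_k}(u,\dots,u^{(k)})\ne0$. Let $Q^D$ be $Q$ with its coefficients differentiated; they stay in $E$. Differentiating $Q(u,\dots,u^{(k)})=0$ gives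
$$s\,u^{(k+1)}=-Q^D(u,\dots,u^{(k)})-\sum_{i<k}\frac{\partial Q}{\partial y_i}(u,\dots,u^{(k)})\,u^{(i+1)}\in E[u,\dots,u^{(k)}].$$
Since $s\ne0$, $u^{(k+1)}\in E(u,\dots,u^{(k)})$. So this field is closed under $D$ and equals $E(u,u',\dots)$, and its transcendence degree over $E$ is at most $k+1$.

**Step 4: (2)⇒(1).** Let $u_1,\dots,u_r$ be the coefficients of the equation in (2). Put $E_0=\mathbb C$ and $E_j=E_{j-1}(u_j,u_j',\dots)$, which is closed under $D$. Each $u_j$ satisfies a nontrivial equation over $\mathbb C\subseteq E_{j-1}$, so by Step 3 each $E_j$ has finite transcendence degree over $E_{j-1}$. Finally $f$ satisfies a nontrivial equation over $E_r$, so $E_r(f,f',\dots)$ has finite transcendence degree over $E_r$, hence over $\mathbb C$. So $\mathbb C(f,f',\dots)$ has finite transcendence degree over $\mathbb C$, say $N$, and the $N+1$ functions $f,\dots,f^{(N)}$ are algebraically dependent over $\mathbb C$. The relation holds on $U$, hence identically. This is (1), and the equivalence is proved.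

**Step 5: the examples in (2).** By the same reasoning, any element of a field that is closed under $D$ and of finite transcendence degree over $\mathbb C$ satisfies a nontrivial algebraic differential equation with constant coefficients. The field $\mathbb C(z)$ is such a field. Starting from such a field $E$ and adjoining a function algebraic over $E$, or $e^u$ or $\log u$ with $u\in E$ (with $(e^u)'=u'e^u$, $(\log u)'=u'/u$), gives another (on a smaller connected open set if necessary, where the functions are meromorphic). A relation found on a smaller open subset of $U$ holds on $U$ by the identity theorem. This covers polynomial, algebraic and elementary functions. A Bessel function satisfies $z^2u''+zu'+(z^2-\mu^2)u=0$ over $\mathbb C(z)$, so Step 3 applies. Finally, $\wp'^2=4\wp^3-g_2\wp-g_3$, so $\mathbb C(\wp,\wp')$, the field of elliptic functions for the given lattice, is closed under $D$ and has transcendence degree $1$.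

**Step 6: the consequences.** An eventually periodic sequence over $S$ is given by a finite preperiod and a finite period, so there are countably many. For $|S|>1$ the set $S^{\mathbb N}$, and with it $F_S$, is uncountable. By the equivalence of (2) and (3), all but countably many $f\in F_S$ satisfy no equation as in (2).

For the two named functions, the coefficient sequences are the indicator sequences of the powers of $2$ and of the primes. Each has infinitely many ones. Each has arbitrarily long runs of zeros: strictly between $2^k$ and $2^{k+1}$ in the first case, and $n!+2,\dots,n!+n$ in the second. If such a sequence had period $h$ from index $\alpha$ on, a run of more than $\alpha+h$ zeros would contain $h$ consecutive zeros at indices $\ge\alpha$. Every later term would then be zero, contradicting the infinitely many ones. So neither sequence is eventually periodic, and both functions are hypertranscendental. $\blacksquare$
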